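# Commutative models for $E_2$ cochains: the Moore space $S^2\cup_p e^3$ and the dimension range $p(c-1)+2$

## 1. Multiplicative cocycles on $S^2\cup_3 e^3$

Let $X=S^2\cup_3e^3$ be the space obtained from $S^2$ by attaching a 3-cell along a map of degree $3$. Its only nonzero reduced integral homology group is $H_2X=\mathbb Z/3$. All cochains are normalized, that is, they vanish on degenerate simplices. For a 3-simplex $\tau$ and a 2-cochain $a$ write $a_i=a(d_i\tau)$, where $d_i$ omits the $i$-th vertex, so that $(\delta a)(\tau)=a_0-a_1+a_2-a_3$.

Fix a cocycle $a\in C^2(X;\mathbb F_3)$ with $[a]\ne 0$ in $H^2(X;\mathbb F_3)=\mathbb F_3$. Let $m=t\,\mathbb F_3[t]/(t^4)$ and let $G=1+m$, a group under multiplication. We try to turn the additive cocycle $a$ into a multiplicative one: we look for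
$$g=1+a\,t+x_2t^2+x_3t^3,\qquad g_0g_2=g_1g_3\ \text{ on every 3-simplex.}$$

In order $t$ the condition says $a_0+a_2=a_1+a_3$, which holds. In order $t^2$ it says
$$(\delta x_2)(\tau)=a_1a_3-a_0a_2 .$$
This can be solved. Put $\sigma=a_0+a_2=a_1+a_3$. For the pointwise square $a^2$ we get
$$\delta(a^2)(\tau)=(\sigma^2-2a_0a_2)-(\sigma^2-2a_1a_3)=2(a_1a_3-a_0a_2),$$
so $x_2=\frac12a^2$ works. In order $t^3$ the condition becomes
$$(\delta x_3)(\tau)=\tfrac12\big(a_1a_3^2+a_1^2a_3-a_0a_2^2-a_0^2a_2\big).$$
We are computing the exponential series of $at$, and it now asks for $x_3=a^3/6$. In $\mathbb F_3$ this is not available.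

The trouble is not with our formula: no choice of $x_2,x_3$ works. A normalized multiplicative cocycle $g$ has a class in $H^2(X;G)=\mathrm{Hom}(H_2X,G)=\mathrm{Hom}(\mathbb Z/3,G)$ (as $H_1X=0$), and $1+\alpha t+\cdots\mapsto\alpha$ sends this class to $[a]\neq0$. So there would be a homomorphism $\varphi:\mathbb Z/3\to G$ with $\varphi(1)=1+\alpha t+\cdots$ and $\alpha\ne0$. But $\varphi(1)^3=1+\alpha^3t^3\neq1$.

Now look at the right-hand sides. They are built from one bilinear operation, which takes two 2-cochains to a 3-cochain and so lowers total degree by one. It belongs to the structure that records how far the cup product is from being commutative. In a strictly commutative algebra this operation would be zero, the equations would read $\delta x_2=0$, $\delta x_3=0$, and $x_2=x_3=0$ would solve them. The space $X$ thus seems to resist being modeled by a commutative algebra, and the resistance shows up only in order $t^3$, with $3$ the prime that we are not allowed to divide by. When, then, can the cochains of a space be replaced by a commutative algebra, with the homotopy for commutativity taken into account?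

## 2. The surjection operad and the statements

Let $p$ be a prime and $R=\mathbb Z[1/(p-1)!]$, a principal ideal domain. Operads and algebras live in complexes of $R$-modules. An operation $\theta$ of degree $j$ lowers cohomological degree by $j$, and
$$d\,\theta(x_1,\dots,x_k)=(\partial\theta)(x_1,\dots,x_k)+(-1)^{|\theta|}\sum_i\pm\theta(\dots,dx_i,\dots)$$
with Koszul signs.

**Definition (surjection operad).** In degree $m$, $\chi(k)$ is the free $R$-module on sequences of length $k+m$ in $\{1,\dots,k\}$ that use all values and have no two equal neighbors. The group $\Sigma_k$ permutes the values, up to sign, and $\partial$ is a signed sum over deletions of one entry, where a deletion that loses a value or creates equal neighbors counts as zero. The part $\chi_2(k)$ is spanned by the sequences with no subsequence $abab$, $a\neq b$.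

We recall the standard facts. This is the operad of McClure–Smith and Berger–Fresse. It is an $E_\infty$ operad: $\chi(k)$ is $R[\Sigma_k]$-free, and the augmentation $\chi\to\mathrm{Com}$, which sends each arity-$k$ degree-$0$ generator to the $k$-fold product and everything of nonzero degree to $0$, is a quasi-isomorphism. The operad $\chi_2$ is an $E_2$ operad: it is quasi-isomorphic as an operad to the chains on the little squares operad, and $\chi_2(k)$ is $R[\Sigma_k]$-free. As an example, $\chi_2(2)$ has basis $12,21$ in degree $0$ and $121,212$ in degree $1$; the sequence $1212$ lies in $\chi(2)$ but not in $\chi_2(2)$.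

The operad $\chi$ acts naturally on normalized cochains $C^*X=C^*(X;R)$. For $u$ of length $r$ and an $N$-simplex $\tau$, one cuts $[0..N]$ at $0=n_0\le n_1\le\dots\le n_r=N$ and labels the $j$-th interval $[n_{j-1}..n_j]$ by $u_j$. Then
$$u(x_1,\dots,x_k)(\tau)=\sum_{\text{cuts}}\pm\prod_i x_i(\tau|_{F_i}),$$
where $F_i$ is the concatenation of the intervals labeled $i$; a repeated vertex makes the face degenerate, and the term is zero. The sign depends only on the cut and the degrees. In the standard rule it is a product of three signs: the Koszul sign of sorting the intervals by label, where an interval of length $\ell$ has degree $\ell$ if it is the last one with its label and $\ell+1$ otherwise; the sign $(-1)^e$, with $e$ the sum of the right endpoints of the intervals that are not last with their label; and a Koszul evaluation sign depending only on $|u|$ and the input degrees, in which inputs of degree $0$ contribute nothing. For instance $12$ acts as the cup product, up to the evaluation sign.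

An $E_2$ DGA is a $\chi_2$-algebra, and two are quasi-isomorphic if a finite zigzag of $\chi_2$-algebra maps inducing isomorphisms on cohomology connects them. The space $X$ gives the $E_2$ DGA $C^*X$, and a commutative DGA becomes an $E_2$ DGA through $\chi_2\to\mathrm{Com}$. We restrict operads to positive arities, so $\chi(0)=0$, while $\chi(1)=R$. A zigzag of unital algebras is in particular a zigzag of such algebras, so negative results proved in this setting cover the unital setting too. For the positive results we restore units in Section 3.

**Definition.** $C^*X$ is *$E_2$-commutative* if it is quasi-isomorphic, as an $E_2$ DGA, to a commutative DGA over $R$. For example, if all operations of arity $\ge2$ on a $\chi_2$-algebra are zero, it is already a commutative DGA with zero product.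

**Conjecture.** If $X$ is at least $c$-connected ($c\ge1$) and at most $pc$-dimensional, then after inverting $1,\dots,p-1$, i.e. over $R$, the $E_2$ DGA $C^*X$ is quasi-isomorphic to a commutative DGA.

Here is the argument that makes one believe it. In arities $k<p$ the order of $\Sigma_k$ is invertible, so there is no difference between commutative and homotopy commutative up to all orders. An operation in $\chi_2(p)$ has degree at most $p-1$ (fact (F) below); on classes of degree $\ge c+1$ it lands in degree at least $p(c+1)-(p-1)=pc+1$, beyond the dimension of $X$. So arities $\ge p$ seem invisible.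

The argument breaks down where the low-arity operations are combined with the homotopies between them. In Section 1, $x_2$ was a choice of homotopy, and the order $t^p$ condition is an arity-$p$ expression built from a degree-one operation and $x_1,\dots,x_{p-1}$. We shall see that its total degree is $2p-3$ rather than $p-1$, so on classes of degree $c+1$ it lands in degree $p(c+1)-(2p-3)=p(c-1)+3$, which is $\le pc$ once $p\ge3$. The results say that this count is exactly right.

**Theorem 1.** Let $p$ be odd and $X=S^2\cup_pe^3$. Then $C^*X$ is not $E_2$-commutative. Since $X$ is $1$-connected of dimension $3\le p\cdot1$, the conjecture fails for every odd $p$.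

**Theorem 2.** Let $p$ be odd.
(a) If $C^*X$ is $E_2$-commutative, then $\beta P^s:H^{2s+2}(X;\mathbb F_p)\to H^{2sp+3}(X;\mathbb F_p)$ is zero for all $s\ge0$ ($P^0=\mathrm{id}$).
(b) For every odd $c\ge1$ there is a finite $c$-connected CW complex of dimension $p(c-1)+3\le pc$ whose cochain algebra is not $E_2$-commutative.

**Theorem 3.** Let $p$ be any prime, $c\ge1$, and $X$ a $c$-connected CW complex of dimension $\le N$, where $N\le p(c-1)+2$. If $p\ne2$ and $c\ne1$, assume also that $H^{c+1}(X;R)$ is a free $R$-module (e.g. $H_{c+1}(X;\mathbb Z)$ finitely generated). Then $C^*X$ is $E_2$-commutative.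

For $p=2$ the bound in Theorem 3 is $2c=pc$, so the conjecture holds for $p=2$. For $p$ and $c$ odd the bound $p(c-1)+2$ is optimal, by Theorem 2(b). For $p$ odd, $c$ even and $p(c-1)+3\le\dim X\le pc$ these notes do not decide the question.

## 3. Dimension at most $2c$: a quotient without operations

The simplest case can be done by hand, and it already settles Theorem 3 for $p=2$ and for $c=1$. We need a bound on degrees.

**Fact (F).** $\chi_2(k)$ lies in degrees $0,\dots,k-1$.

*Proof.* We show by induction on $k$ that a sequence in $\chi_2(k)$ has length $\le2k-1$. If no value repeats, the length is $k$. Otherwise choose equal entries $u_r=u_s=a$, $r<s$, with $s-r$ minimal; then $s-r\ge2$. Let $b$ be an entry strictly between them. By minimality $b\ne a$, and $b$ does not occur twice between them. It does not occur outside, since that would give $baba$ or $abab$. So $b$ occurs only once. Delete it, and merge its two neighbors if they have become equal. We lose one value and at most two entries, and the rest is an allowed sequence on $k-1$ values. So the length is at most $2(k-1)-1+2=2k-1$. $\square$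

**Step 1: restoring units.** The purpose of this step is to reduce all positive statements to the augmentation ideal $\bar C^*X=\ker(C^*X\to C^*(\mathrm{pt}))$.

First, $\chi$ acts faithfully by natural operations. Given $u$ of length $r$, take the simplex $\Delta^{2r}$ with the cut into $r$ intervals of length $2$, let $F_1,\dots,F_k$ be the resulting faces, and let $x_i$ be the indicator cochain of $F_i$. Suppose a sequence $u'$ has a cut with the same faces. Since $\sum\dim F_i=2r+|u'|$, $u'$ also has length $r$. A vertex lying in only one $F_i$ is not a cut point of $u'$, because neighboring intervals have different labels. So the cut points of $u'$ are among the vertices $2,4,\dots,2r-2$. Each of these must be a cut point, because the vertices $2j-1$ and $2j+1$ lie only in the faces with the different labels $u_j$ and $u_{j+1}$. There are $r-1$ cut points counted with multiplicity, so each occurs once and $u'=u$ with the same cut. Hence on the top simplex $u$ evaluates to $\pm1$ and every other sequence to $0$.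

Next, insert the unit $1\in C^0$ into slot $i$ of $u$. A term survives only if $F_i$ is a single vertex. If $i$ occurs more than once, $F_i$ has positive dimension and the result is $0$. If $i$ occurs once, its interval must be $[n..n]$, and the remaining intervals form a cut for the sequence with $i$ deleted. If the two neighbors of $i$ are equal, the corresponding face has the vertex $n$ twice, so the result is $0$. Otherwise the sign is that of the shorter sequence: the interval $[n..n]$ has degree $0$ and is last with its label, so it affects neither the sorting sign nor the endpoint sign, and the unit has degree $0$. So inserting the unit deletes the value $i$, or gives $0$.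

By faithfulness, the span of $\chi$ and of the unit in arity $0$ is a suboperad $\chi^+$ of the operad of natural operations on normalized cochains. Deleting a value creates no subsequence $abab$, so $\chi_2$ extends to $\chi_2^+$ in the same way. The map $\chi_2\to\mathrm{Com}$ extends to unital versions, since deleting a value turns degree-$0$ generators into degree-$0$ generators and preserves positive degree. For a $\chi_2$-algebra $A$, let a $\chi_2$-operation act on $R\oplus A$ by first inserting the unit in the slots where the input is $1$; the axioms follow from associativity in $\chi_2^+$ and $\partial1=0$. So $A\mapsto R\oplus A$ is a functor to unital algebras that preserves quasi-isomorphisms, takes commutative algebras to commutative ones, and takes $\bar C^*X$ to $C^*X$. It suffices to treat $\bar C^*X$.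

**Step 2: the case $N\le2c$ of Theorem 3.** The purpose is to find an acyclic ideal whose quotient has no operations. Here $\dim X\le2c$. Replace $X$ by the simplicial set $Y\subset\mathrm{Sing}X$ of simplices whose $c$-skeleton is at the base point. As $X$ is $c$-connected, the inclusion is a weak equivalence, so restriction of cochains is a quasi-isomorphism of $\chi$-algebras. Now $A=\bar C^*Y$ lies in degrees $\ge c+1$.

Let $C_*$ be the reduced normalized chains of $Y$ over $R$, with boundaries $\mathcal B_*$. Since $\dim X\le2c$, $H_{2c}(X;R)$ is a submodule of a free module of cellular chains, hence free, and $H^{>2c}(X;R)=0$. The module $C_{2c}/\mathcal B_{2c}$ is an extension of the free module $\mathcal B_{2c-1}$ by $H_{2c}$, hence free. So $C_{2c}=\mathcal B_{2c}\oplus C'$. Dually $A^{2c}=Z^{2c}\oplus W$, with $Z^{2c}=\mathrm{Hom}(C',R)$ the cocycles and $W=\mathrm{Hom}(\mathcal B_{2c},R)$. Put $I=A^{>2c}\oplus W$. The map $d:W\to Z^{2c+1}$ is injective because $W\cap Z^{2c}=0$, and surjective because $dW=dA^{2c}=Z^{2c+1}$ (as $H^{2c+1}=0$). With $H^{>2c}=0$ this shows that $I$ is an acyclic subcomplex.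

By (F), an operation of arity $k\ge2$ with one input in $I$ lands in degree at least $2c+(k-1)(c+1)-(k-1)>2c$, that is, in $I$. So $I$ is an ideal. Any operation of arity $k\ge2$ lands in degree at least $k(c+1)-(k-1)=kc+1>2c$. So $A/I$ has only zero operations of arity $\ge2$ and is a commutative DGA with zero product, and $A\to A/I$ is a quasi-isomorphism. $\blacksquare$

For $p=2$ the bound $N\le p(c-1)+2$ reads $N\le2c$, and for $c=1$ it reads $N\le2=2c$. Both are covered. For example, $S^n$ with $n\ge2$ is treated with $c=n-1$.

## 4. A bracket that vanishes on cohomology but carries a Maurer–Cartan equation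

From here through Section 8, $p$ is odd, so $\frac12\in R$. We first isolate the operation of Section 1.

**Step 1: the bracket.** Let $\sigma\in\Sigma_2$ be the transposition. By (F), $Z_1(\chi_2(2))=H_1(\chi_2(2))=H_1(S^1;R)=R$, and $\sigma$ acts on it trivially, because it acts on the circle by the antipodal map, a rotation. In degree $1$, $\chi_2(2)$ is $R[\Sigma_2]$-free on $121$ (with $121\cdot\sigma=\pm212$), so an invariant element has the form $\alpha(121+121\cdot\sigma)$. A generator of $Z_1$ has this form with $\alpha\ne0$. As $\chi_2(2)$ is torsion-free,
$$b:=121+121\cdot\sigma$$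
is a cycle, with $b\sigma=b$. Hence
$$b(x,y)=(-1)^{|x||y|}b(y,x),\qquad d\,b(x,y)=-b(dx,y)-(-1)^{|x|}b(x,dy),$$
and $b(x,x)=2\,(121)(x,x)$ for $x$ of even degree. Since $b$ has degree $1$, it acts as $0$ on commutative DGAs.

The first thing to try is to use $b$ on cohomology as an obstruction. This stops at once: $H_1(\chi(2))=0$, so $b=\partial w$ for some $w\in\chi(2)$, and for cocycles $x,y$ in any $\chi$-algebra $b(x,y)=d(w(x,y))$. On $C^*X$ the bracket of cohomology classes is zero. So we must keep track of the bounding cochains, as in Section 1, where $x_2$ bounds a multiple of $(121)(a,a)$. For this a Jacobi-type identity is needed, exactly and not up to homotopy.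

**Lemma 4.1.** If $z$ is an even-degree element of a $\chi_2$-algebra, then $b(b(z,z),z)=0$.

*Proof.* The element is $(b\circ_1b)(z,z,z)$. As $z$ is even, it depends only on the image of $b\circ_1b$ in $\chi_2(3)\otimes_{\Sigma_3}R$. This image is a cycle of degree $2$, and $2$ is the top degree by (F), so it is $0$ if $H_2(\chi_2(3)\otimes_{\Sigma_3}R)=0$. Both $\chi_2(3)$ and the chains of the third space of the little squares operad are bounded below complexes of free $R[\Sigma_3]$-modules, equivariantly quasi-isomorphic, and coinvariants of such complexes compute derived coinvariants. So the group in question is $H_2$ of the unordered configuration space of three points in the plane, which is a $K(B_3,1)$ for the braid group $B_3=\langle x,y\mid xyx=yxy\rangle$. The relator has image $(1,-1)$ in $\mathbb Z^2$, a primitive vector, so it is not a proper power, and the presentation complex of this one-relator group is aspherical. Its boundary $\partial_2:R\to R^2$, $1\mapsto(1,-1)$, is injective and there are no 3-cells. So $H_2(B_3;R)=0$. $\square$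

**Step 2: the equation.** If $A$ is a $\chi_2$-algebra and $K$ a commutative DGA, then $A\otimes K$ is a $\chi_2$-algebra, and it is commutative if $A$ is. Fix an even number $q$ and let $t$ have the even degree $2-q$. For a $\chi_2$-algebra $E$ consider finite sums $\xi=\sum_{j\ge1}x_jt^j\in E\otimes R[t]$ of total degree $2$, so $x_j\in E^{2+j(q-2)}$, and put
$$F(\xi)=d\xi+\tfrac12b(\xi,\xi).$$
By symmetry $d\,b(\xi,\xi)=-b(d\xi,\xi)-b(\xi,d\xi)=-2b(d\xi,\xi)$. Substituting $d\xi=F(\xi)-\frac12b(\xi,\xi)$ and using Lemma 4.1,
$$dF(\xi)=-b(d\xi,\xi)=-b(F(\xi),\xi)+\tfrac12b(b(\xi,\xi),\xi)=-b(F(\xi),\xi).\tag{1}$$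

**Definition.** $(x_1,\dots,x_{i-1})$ is an *MC system mod $t^i$* if $F(\sum_{j<i}x_jt^j)\equiv0$ mod $t^i$. Its *obstruction* is
$$o_i:=\tfrac12\sum_{j=1}^{i-1}b(x_j,x_{i-j})\in E^{3+i(q-2)},\qquad\text{so that}\quad F\Big(\sum_{j<i}x_jt^j\Big)\equiv o_it^i\ \text{ mod } t^{i+1}.$$

By (1), $dF\equiv0$ mod $t^{i+1}$, so $o_i$ is a cocycle. Adding $x_it^i$ changes the coefficient of $t^i$ to $dx_i+o_i$ and nothing below. So the system extends to one mod $t^{i+1}$, with the same $x_1,\dots,x_{i-1}$, if and only if $[o_i]=0$. As an example, a single cocycle $x_1$ is an MC system mod $t^2$ with $o_2=\frac12b(x_1,x_1)$. In a commutative DGA an MC system is just a list of cocycles, and every obstruction is zero.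

## 5. Cellular algebras

To carry the last remark along a zigzag we need algebras from which maps can be constructed. The next lemma is also used for Theorem 3, so we prove it for a class of operads.

**Definition.** An operad $O$ is *admissible* if $O(0)=0$, $O(1)=R$, and each $O(k)$ is a complex of projective $R[\Sigma_k]$-modules in homological degrees $\ge0$. A *cellular* $O$-algebra is a quasi-free algebra $M=(O(V),d)$, where $V$ is free with a homogeneous basis and a level function $\ell$ from the basis to a well-ordered set such that $dv\in O(V_{<\ell(v)})$ for each basis element $v$. Here $V_{<\ell}$ is spanned by the basis elements of level $<\ell$.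

The operads $\chi_2$ and $\chi$ are admissible; $\mathrm{Com}$ is not, as $\mathrm{Com}(p)=R$ is not projective over $R[\Sigma_p]$. A small cellular $\chi_2$-algebra: generators $x$ of degree $2$, level $0$, $dx=0$, and $y$ of degree $2$, level $1$, $dy=b(x,x)$.

**Level filtration.** Assign to a word in $V$ the finite multiset of levels of its letters, and order multisets by comparing multiplicities at the highest level where they differ. This is a well-order. The part of the differential coming from $d|_V$ replaces one letter by letters of lower level, so it strictly lowers the multiset. Hence $M$ has a well-ordered exhaustive filtration with graded pieces $O(n)\otimes_GU$, where $G\subset\Sigma_n$ is a product of symmetric groups, $U$ is a tensor product of modules spanned by basis elements of fixed levels, and the differential is that of $O(n)$ alone. If all graded pieces of a complex filtered in this way are acyclic, so is the complex, by transfinite induction.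

**Lemma A.** Let $O$ be admissible.
1. Every $O$-algebra $A$ admits a surjective quasi-isomorphism $M\to A$ with $M$ cellular.
2. Maps from cellular algebras lift through surjective quasi-isomorphisms.
3. If $A,A'$ are connected by a zigzag of quasi-isomorphisms and $M\to A$ is a quasi-isomorphism with $M$ cellular, then there is a quasi-isomorphism $M\to A'$.
4. Let $\varphi:O\to O'$ be a quasi-isomorphism of admissible operads. Every $O$-algebra is quasi-isomorphic to the restriction of an $O'$-algebra. Two $O'$-algebras that are quasi-isomorphic as $O$-algebras are quasi-isomorphic as $O'$-algebras.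

*Proof of (1).* Start with one generator $v$, $dv=0$, for each homogeneous cocycle of $A$, and a pair $e_a,de_a$ for each homogeneous $a\in A$, with the evident map to $A$. This makes the map surjective, also on cohomology. Inductively, given $f:M_n\to A$, attach for each homogeneous cocycle $z\in M_n$ and each $a$ with $f(z)=da$ a generator $v$ with $dv=z$, $v\mapsto a$. The union $M$ is cellular, and every cocycle of $M$ whose image is exact has been made exact.

*Proof of (2).* Let $q:D'\to D$ be a surjective quasi-isomorphism and $f:M\to D$ a map with $M$ cellular. We construct the lift $\lambda$ on basis elements by induction on level. Given $\lambda$ on lower levels, choose any $y$ with $q(y)=f(v)$. Then $\lambda(dv)-dy$ is a cocycle in the acyclic complex $\ker q$, so it equals $dw$ with $w\in\ker q$. Put $\lambda(v)=y+w$.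

*Proof of (3).* We first show that a quasi-isomorphism $f:D\to C$ of cellular algebras, $D=(O(V),d)$, can be reversed. Let $W$ be a direct sum of complexes $R\xrightarrow{=}R$, one for each homogeneous element of $C$, with the evident map $W\to C$. Put $D'=(O(V\oplus W),d)$, the coproduct of $D$ and $O(W)$, with inclusion $j:D\to D'$, surjection $q:D'\to C$ extending $f$, and retraction $r:D'\to D$ killing $W$. Filter the cokernel of $j$ by the multisets of levels of the $V$-letters. The graded pieces are sums of
$$O(n+k)\otimes_{G\times\Sigma_k}(U\otimes W^{\otimes k}),\qquad k\ge1,$$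
with differentials from $O$ and $W$ only. If $P$ is a projective $R[G\times\Sigma_k]$-module, then $P\otimes_{G\times\Sigma_k}(U\otimes W^{\otimes k})$ is a summand of a sum of copies of $U\otimes W^{\otimes k}$, which is acyclic because $W$ is contractible. Filtering $O(n+k)$, which is bounded below, by degree shows that the pieces are acyclic. So $j$ is a quasi-isomorphism, hence so are $q$ (as $qj=f$) and $r$ (as $rj=1$). By (2) there is $s:C\to D'$ with $qs=1$; it is a quasi-isomorphism, and so is $rs:C\to D$.

Now let a zigzag be given. For each object $B$ in it choose $M_B\to B$ as in (1). For each arrow $B\to B'$ lift $M_B\to B\to B'$ to a quasi-isomorphism $M_B\to M_{B'}$ by (2), and lift $M\to A$ to $M\to M_A$. Reversing the backward arrows gives a quasi-isomorphism $M\to M_A\to M_{A'}\to A'$.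

*Proof of (4).* For $M=(O(V),d)$ cellular let $\varphi_*M=(O'(V),d)$. The map $M\to\varphi_*M$ is a quasi-isomorphism: on graded pieces of the level filtration its cone is $\mathrm{Cone}(O(n)\to O'(n))\otimes_GU$, and $\mathrm{Cone}(O(n)\to O'(n))$ is a bounded below acyclic complex of projective $R[G]$-modules, hence contractible. The first assertion follows from $A\leftarrow M\to\varphi_*M$ with $M$ as in (1). For the second, let $A,D$ be $O'$-algebras quasi-isomorphic over $O$. By (1) and (3) there are quasi-isomorphisms $A\leftarrow M\to D$ of $O$-algebras with $M$ cellular. The adjoint maps $A\leftarrow\varphi_*M\to D$ are quasi-isomorphisms by two-out-of-three. $\square$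

## 6. Commutative models force all obstructions to vanish

**Proposition 6.1.** If $C^*X$ is $E_2$-commutative, then for every even $q$ and $i\ge2$, every MC system mod $t^i$ in $E=C^*(X;\mathbb F_p)$ has $[o_i]=0\in H^*(X;\mathbb F_p)$.

*Proof.* **Step 1: reduce mod $p$ without leaving free modules.** Let $A'$ be a commutative DGA quasi-isomorphic to $C^*X$. Lemma A gives a cellular $\chi_2$-algebra $M$, a surjective quasi-isomorphism $M\to C^*X$ and a quasi-isomorphism $M\to A'$. We cannot simply reduce $A'$ mod $p$, as it may have torsion. Let instead $K=R\oplus R\varepsilon$ with $|\varepsilon|=-1$, $\varepsilon^2=0$, $d\varepsilon=p$. This is a commutative DGA with a quasi-isomorphism $K\to R/p=\mathbb F_p$. Since $K$ has the subcomplex $R$ with free quotient $R\varepsilon$, tensoring with $K$ preserves quasi-isomorphisms. Put $L=M\otimes K$. Then $k:L\to A'\otimes K$ is a quasi-isomorphism, and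
$$h:L\to C^*(X;R)\otimes K\to C^*(X;R)/p=E$$
is a surjective quasi-isomorphism, since $C^*(X;R)$ is torsion-free. Both are maps of $\chi_2$-algebras.

**Step 2: lift the system to $L$.** Let $(x_j)_{j<i}$ be an MC system mod $t^i$ in $E$. Suppose $m_1,\dots,m_{j-1}$ is an MC system mod $t^j$ in $L$ lifting $x_1,\dots,x_{j-1}$ (no condition for $j=1$), and let $m'$ be any lift of $x_j$. Then $dm'+o_j(m)$, with $o_1=0$, is a cocycle. It lies in $\ker h$, since $dx_j+o_j(x)=0$. As $\ker h$ is acyclic, it equals $dz$ with $z\in\ker h$. Put $m_j=m'-z$; then $dm_j+o_j(m)=0$. So the whole system lifts.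

**Step 3: compare with $A'$.** We have $k(o_i(m))=\frac12\sum b(km_j,km_{i-j})=0$, because $b=0$ on the commutative DGA $A'\otimes K$. Hence $[o_i(m)]=0$, and $[o_i(x)]=h_*[o_i(m)]=0$. $\square$

## 7. The Moore space

We now identify the equation $F(\xi)=0$ for $q=2$ with the multiplicative cocycle condition of Section 1.

**Step 1: the formula for $121$ on 2-cochains.** On a 3-simplex $\tau$ the action of $121$ is a sum over cuts $0\le n_1\le n_2\le3$ of $\pm x([0..n_1]\cup[n_2..3])\,y([n_1..n_2])$. Since $y$ has degree $2$, only $(n_1,n_2)=(0,2),(1,3)$ contribute, and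
$$(121)(x,y)(\tau)=\eta_1x_1y_3+\eta_2x_2y_0$$
with universal signs $\eta_1,\eta_2=\pm1$.

**Step 2: $\eta_2=-\eta_1$.** One can read this off the sign rule, but here is an argument that does not depend on it. As the signs are universal, work on the simplicial set $\Delta^4$ with coefficients $R$. For a 2-cocycle $a$, $2\,(121)(a,a)=b(a,a)$ is a cocycle, since $b$ is a cycle. So $\eta_1a_1a_3+\eta_2a_0a_2$ is a cocycle. By Section 1, $a_1a_3-a_0a_2=\frac12\delta(a^2)$ is a cocycle too. If $\eta_1=\eta_2$, then $a_1a_3+a_0a_2$ is a cocycle; adding, so is $2f$, hence $f$, where $f(\tau)=a_1a_3$, and this for every 2-cocycle $a$. Take $a=\delta e$ with $e$ the indicator of the edge $13$. Its nonzero values are $a(013)=1$, $a(123)=-1$, $a(134)=1$, and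
$$\delta f(01234)=a(134)a(123)-a(034)a(023)+a(034)a(013)-a(024)a(012)+a(023)a(012)=-1,$$
a contradiction.

**Step 3: rewriting $F(\xi)=0$.** On $C^2$ write $d\xi(\tau)=\varsigma(\xi_0-\xi_1+\xi_2-\xi_3)$ with $\varsigma=\pm1$ according to the convention for $d$, and let $\eta=\eta_1$. Take $q=2$, so $|t|=0$, let $m=t\,\mathbb F_p[t]/(t^{p+1})$ and $\xi\in C^2(X;m)$. Since $\frac12b(\xi,\xi)=(121)(\xi,\xi)$,
$$F(\xi)(\tau)=\varsigma(\xi_0+\xi_2-\xi_1-\xi_3)+\eta(\xi_1\xi_3-\xi_0\xi_2).$$
With $g=1-\varsigma\eta\,\xi$,
$$g_0g_2-g_1g_3=-\varsigma\eta(\xi_0+\xi_2-\xi_1-\xi_3)+\xi_0\xi_2-\xi_1\xi_3=-\eta\,F(\xi)(\tau).$$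
So
$$F(\xi)=0\iff g\text{ is a normalized 2-cocycle with values in the multiplicative group }G=1+m.\tag{2}$$

**Proposition 7.1.** Let $X=S^2\cup_pe^3$ and let $x_1\in C^2(X;\mathbb F_p)$ be a cocycle with $[x_1]\ne0$. There is no MC system $(x_1,\dots,x_p)$ mod $t^{p+1}$ in $C^*(X;\mathbb F_p)$ (for $q=2$).

*Proof.* By (2), such a system gives a class in $H^2(X;G)=\mathrm{Hom}(H_2X,G)=\mathrm{Hom}(\mathbb Z/p,G)$, as $H_1X=0$. The homomorphism $G\to\mathbb F_p$, $1+\alpha t+\cdots\mapsto\alpha$, takes it to $-\varsigma\eta[x_1]\ne0$. So there is $\varphi:\mathbb Z/p\to G$ with $\varphi(1)=1+\alpha t+\cdots$, $\alpha\ne0$. But $\varphi(1)^p=1+\alpha^pt^p\ne1$ in $\mathbb F_p[t]/(t^{p+1})$, a contradiction. $\square$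

**Proof of Theorem 1.** Since $H^2(X;\mathbb F_p)=\mathbb F_p$, there is a cocycle $x_1$ with $[x_1]\ne0$; it is an MC system mod $t^2$. If $C^*X$ were $E_2$-commutative, Proposition 6.1 with $q=2$ and $i=2,\dots,p$ would allow us to extend $(x_1)$ successively to an MC system mod $t^{p+1}$. This contradicts Proposition 7.1. $\blacksquare$

## 8. A universal class in $H_{2p-3}(\Sigma_p;R)$ and $\beta P^s$

The Moore space now serves a second purpose: it shows that a certain universal class is nonzero, and this class then acts in all even degrees.

**Step 1: universal Maurer–Cartan systems.** Let $\Gamma_i=\chi(i)\otimes_{\Sigma_i}R$; then $H_*(\Gamma_i)=H_*(\Sigma_i;R)$. For a cocycle $x$ of even degree $q$ in a $\chi$-algebra, $\theta\in\Gamma_i$ defines $\theta(x)=\theta(x,\dots,x)$ of degree $iq-|\theta|$, with $d(\theta(x))=(\partial\theta)(x)$. The free $\chi$-algebra on such an $x$ is $\bigoplus_{i\ge1}\Gamma_i$ up to degree shifts. Write $\gamma(b;\theta,\theta')$ for the class of the operadic composite in the coinvariants. For $\theta,\theta'$ of even degree, $b(\theta(x),\theta'(x))=\gamma(b;\theta,\theta')(x)$ with no sign,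 so what follows does not depend on the even number $q$.

Put $\theta_1=1$ and choose inductively $\theta_i\in(\Gamma_i)_{2i-2}$, $2\le i\le p-1$, with
$$\partial\theta_i=-\tfrac12\sum_{j=1}^{i-1}\gamma(b;\theta_j,\theta_{i-j}).$$
The right side has degree $1+(2j-2)+(2(i-j)-2)=2i-3$. It is a cycle, because in the free algebra on $x$ the elements $\theta_1(x),\dots,\theta_{i-1}(x)$ form an MC system mod $t^i$, whose obstruction is a cocycle by (1). And $H_{2i-3}(\Sigma_i;R)=0$, since $2i-3\ge1$ and $i!$ is invertible in $R$. So the choice is possible. Let
$$o=\tfrac12\sum_{j=1}^{p-1}\gamma(b;\theta_j,\theta_{p-j})\in Z_{2p-3}(\Gamma_p).$$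

**Step 2: where $[o]$ lives.** In positive degrees $H_*(\Sigma_p;R)$ is killed by $p!$, hence by $p$. Since the Sylow subgroup $\mathbb Z/p$ is abelian with normalizer acting through $\mathbb F_p^\times$, $H_n(\Sigma_p;R)$ for $n>0$ is the module of coinvariants of $\mathbb F_p^\times$ on $H_n(\mathbb Z/p;\mathbb Z)$. This group is $0$ for even $n>0$, and for $n=2j-1$ it is $\mathbb Z/p$ with $\lambda\in\mathbb F_p^\times$ acting by $\lambda^j$. For $j=p-1$ the action is trivial. So $H_{2p-3}(\Sigma_p;R)\cong\mathbb Z/p$ and $H_{2p-4}(\Sigma_p;R)=0$.

**Step 3: $[o]\ne0$.** Suppose $o=-\partial\theta_p$ for some $\theta_p$. Then in every $\chi$-algebra and for every cocycle $x$ of even degree, $(\theta_1(x),\dots,\theta_p(x))$ is an MC system mod $t^{p+1}$. For $C^*(S^2\cup_pe^3;\mathbb F_p)$ and a 2-cocycle $x$ with $[x]\ne0$ this contradicts Proposition 7.1.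

**Step 4: the operation is $\beta P^s$.** As $H_{2p-4}(\Sigma_p;R)=0$, universal coefficients show that $[o]$ maps to a generator of $H_{2p-3}(\Sigma_p;\mathbb F_p)\cong\mathbb F_p$. This group is the image of $H_{2p-3}(\mathbb Z/p;\mathbb F_p)$, because the index of $\mathbb Z/p$ in $\Sigma_p$ is prime to $p$. We now recall Steenrod's definition of the reduced powers (Steenrod–Epstein; May, *A general algebraic approach to Steenrod operations*): for $x\in H^q(X;\mathbb F_p)$, $q$ even, the operation given by a generator $e_i\in H_i(\mathbb Z/p;\mathbb F_p)$ with $i=(q-2s)(p-1)-1$ is a unit times $\beta P^sx$. By acyclic models it may be computed from any natural $E_\infty$ structure extending the cup product, in particular from $\chi$. For $q=2s+2$ we have $i=2p-3$. So for a cocycle $x$ of degree $2s+2$,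
$$[o(x)]=\text{unit}\cdot\beta P^s[x]\in H^{2sp+3}(X;\mathbb F_p).\tag{3}$$

**Proof of Theorem 2(a).** Let $x\in C^{2s+2}(X;\mathbb F_p)$ be a cocycle. Then $(\theta_i(x))_{i<p}$ is an MC system mod $t^p$ for $q=2s+2$, with $o_p=o(x)$. If $C^*X$ is $E_2$-commutative, Proposition 6.1 with $i=p$ gives $[o(x)]=0$, so $\beta P^s[x]=0$ by (3). $\blacksquare$

**Proof of Theorem 2(b).** For $c=1$ use Theorem 1; the dimension is $3=p(c-1)+3$. For odd $c\ge3$ let $q=c+1=2s+2$ with $s\ge1$, and $N_0=2sp+3=p(c-1)+3$. Let $X$ be the $N_0$-skeleton of a CW model of $K(\mathbb Z,q)$ with finitely many cells in each dimension and $(q-1)$-skeleton a point. It is finite and $c$-connected.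

The class $\beta P^s\iota_q\in H^{N_0}(K(\mathbb Z,q);\mathbb F_p)$ is nonzero by Cartan's theorem (admissible, excess $2s+1<q$). Here is a check by hand. On a product of $s+2$ copies of $K(\mathbb Z/p,1)$, let $u_i$ be the degree-one generators and $v_i=\beta u_i$, $0\le i\le s+1$. Put $w=v_3\cdots v_{s+1}$, a product of $s-1$ factors. The class
$$y=\beta(u_0u_1u_2w)=v_0u_1u_2w-u_0v_1u_2w+u_0u_1v_2w$$
has degree $2s+2$ and is the reduction of an integral class, so it is pulled back from $\iota_q$. Each term has exactly $s$ factors $v$, and the total power is $u\mapsto u$, $v\mapsto v+v^p$. So $P^sy=v_0^pu_1u_2w^p-u_0v_1^pu_2w^p+u_0u_1v_2^pw^p$. In $\beta P^sy$ the monomial $v_0^pv_1u_2w^p$ comes only from the first term, with coefficient $1$. So $\beta P^sy\ne0$, and $\beta P^s\iota_q\ne0$.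

Restriction to the $N_0$-skeleton is injective on $H^{N_0}$, so $\beta P^s\ne0$ on $H^q(X;\mathbb F_p)$, $X$ has dimension exactly $N_0$, and $C^*X$ is not $E_2$-commutative by (a). Finally $N_0\le pc$ because $p\ge3$. $\blacksquare$

## 9. Trees with marked edges

It remains to prove Theorem 3 for $p$ odd and $c\ge2$. The plan is to make the argument of Section 2 honest. We replace $\chi_2$ by an operad of trees in which the part generated in arities $<p$ can be separated from the rest, pay for this with degrees up to $2k-3$ instead of $k-1$, and observe that in dimensions $\le p(c-1)+2$ the price is affordable.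

**Definition.** Let $O$ be an operad with $O(0)=0$, $O(1)=R$, in degrees $\ge0$. Trees are rooted, with leaves labeled $1,\dots,n$ and all vertices having at least two inputs; they have no automorphisms. For a tree $T$ with set of internal edges $E(T)$ let $O(T)$ be the tensor product over the vertices $v$ of $O(\mathrm{in}(v))$. Let $I$ be the complex $Rs\to R0\oplus R1$, $\partial s=1-0$, with $|s|=1$. For $n\ge2$ define $\Omega BO(n)$ as the quotient of $\bigoplus_TO(T)\otimes I^{\otimes E(T)}$ in which an edge labeled $0$ is contracted, the decorations of its two ends being composed. Put $\Omega BO(1)=R$. Operadic composition grafts trees, with label $1$ on the new edge.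

Contraction is a chain map, and contractions of different edges commute by associativity of $O$, so the quotient is a complex, and as a graded module
$$\Omega BO(n)=\bigoplus_TO(T)\otimes(Rs\oplus R1)^{\otimes E(T)} .$$
So a basis-type element is a decorated tree with each edge marked $s$ (degree $1$) or $1$ (degree $0$). The differential is $\partial_O$ plus, up to signs, the sum over $s$-edges of (mark it $1$) minus (contract it). This is the bar–cobar construction of $O$: the $s$-edges lie inside a bar word, the $1$-edges join bar words. For example, $\Omega B\mathrm{Com}(3)$ has in degree $0$ the corolla and three trees with one edge marked $1$, and in degree $1$ the same three trees with the edge marked $s$. Each of the latter has boundary (tree with mark $1$) minus (corolla), so the homology is $R$ in degree $0$.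

Cutting a marked tree at its $1$-edges gives its *blocks*. Let $(\Omega BO)^{<p}$ be spanned by the marked trees all of whose blocks have fewer than $p$ inputs. It is closed under composition and under $\partial$, since marking an edge $1$ splits a block into smaller ones and contraction keeps the arity of the block. It equals $\Omega BO$ in arities $<p$. In the language of generators, the blocks generate, and we keep those of arity $<p$. Put
$$\mathcal P=\Omega B\chi_2,\quad\mathcal P'=\mathcal P^{<p},\quad\mathcal S=(\Omega B\chi)^{<p},\quad\mathcal Q=(\Omega B\mathrm{Com})^{<p}.$$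

**Step 1: $\Omega BO\to O$ is a quasi-isomorphism.** The map sends a tree with some $s$-edge to $0$ and composes all decorations if all edges are marked $1$; it comes from $I\to R$, $s\mapsto0$, $0,1\mapsto1$, so it is a map of operads. Filter $\Omega BO(n)$ by the number of vertices. On a tree with $e$ internal edges the graded piece is $O(T)\otimes(Rs\xrightarrow{s\mapsto1}R1)^{\otimes e}$, which is contractible for $e\ge1$. So the subcomplex $O(n)$ of corollas is quasi-isomorphic to $\Omega BO(n)$, and its composite with $\Omega BO(n)\to O(n)$ is the identity.

**Step 2: compatibility.** The inclusion $\chi_2\subset\chi$ and the augmentation $\chi\to\mathrm{Com}$ give $\mathcal P'\to\mathcal S\to\mathcal Q$. By naturality the composites $\mathcal P'\to\mathcal S\to\chi$ and $\mathcal P'\to\mathcal P\to\chi_2\to\chi$ agree, as do $\mathcal P'\to\mathcal Q\to\mathrm{Com}$ and $\mathcal P'\to\mathcal P\to\chi_2\to\mathrm{Com}$.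

**Step 3: degrees.** A tree with $k$ leaves and $v$ vertices of arities $k_i$ has $\sum(k_i-1)=k-1$, $v-1$ internal edges, and $v\le k-1$. By (F), its decorations by $\chi_2$ and its $s$-marks have total degree at most $(k-1)+(v-1)\le2k-3$. So for $k\ge2$, $\mathcal P(k)$ and $\mathcal P'(k)$ lie in degrees $[0,2k-3]$. For $\mathrm{Com}$ only the marks count, and $\mathcal Q(k)$ lies in $[0,k-2]$.

**Step 4: admissibility.** If each $O(k)$ is free over $R[\Sigma_k]$ on some $B_k$, then a basis of $\Omega BO(n)$ is given by planar trees with vertices decorated by elements of the $B_k$, marked edges, and a labeling of the leaves. Here $\Sigma_n$ changes only the labeling and acts freely. So $\mathcal P,\mathcal P',\mathcal S$ are $\Sigma$-free, and $\mathcal P(k)/\mathcal P'(k)$, spanned by the remaining trees, is $R[\Sigma_k]$-free. For $\mathcal Q(n)$, the group $\Sigma_n$ permutes up to sign a basis of marked trees. The stabilizer of a tree is the automorphism group of the tree without leaf labels, since an automorphism is determined by its effect on leaves, or a subgroup if marks are not preserved. It acts freely on the $\prod_vk_v!$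 planar structures, so its order divides $\prod_vk_v!$, which is invertible in $R$ because all $k_v<p$. Hence $\mathcal Q(n)$ is a sum of modules induced from $R$-free modules over groups of invertible order, so it is $R[\Sigma_n]$-projective. All four operads are admissible.

**Step 5: $\mathcal S\to\mathcal Q$ is a quasi-isomorphism.** Filter by the number of vertices, a finite filtration. The graded pieces are $\bigoplus_TO(T)\otimes J_T$, with $O=\chi$ or $\mathrm{Com}$ and $J_T\subset(Rs\to R1)^{\otimes E(T)}$ the finite free complex spanned by the allowed markings. The maps $\chi(k)\to\mathrm{Com}(k)$ are quasi-isomorphisms of bounded below complexes of free $R$-modules, hence $R$-linear homotopy equivalences, and so are their tensor products $\chi(T)\to\mathrm{Com}(T)$, also after tensoring with $J_T$.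

## 10. Attaching cells in controlled degrees

Cellular models from Lemma A have generators in all degrees. Here we build small ones.

**Setting.** Let $O$ be an admissible operad with $O(k)$ in degrees $[0,d_k]$ and
$$(k-1)(c+1)-d_k\ge2\qquad(k\ge2).$$
For $\mathcal P,\mathcal P'$ the number is $(k-1)(c+1)-(2k-3)=(k-1)(c-1)+1\ge2$, as $c\ge2$. For $\mathcal Q$ it is $(k-1)(c+1)-(k-2)=(k-1)c+1\ge2$. Let $M=(O(V),d)$ be cellular with $V$ in degrees $\ge c+1$, and $f:M\to A$ a map of $O$-algebras. Use $\mathrm{Cone}(f)^j=M^{j+1}\oplus A^j$, $d(m,a)=(-dm,f(m)+da)$. Suppose $H^j(\mathrm{Cone}f)=0$ for $j\le n$. Let $T=H^{n+1}(\mathrm{Cone}f)$, and let $0\to F_1\to F_0\to T\to0$ be a free resolution ($R$ is a PID), with $F_1=0$ if $T$ is free. Assume $n\ge c+1$, or $n=c$ and $F_1=0$.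

**Step 1: the new cells.** Choose cocycles $(z_i,a_i)$ representing the images in $T$ of a basis of $F_0$, so $dz_i=0$ and $f(z_i)=-da_i$. Attach $v_i$ in degree $n+1$ with $dv_i=z_i$, $f'(v_i)=-a_i$. For a basis element $r=\sum r_iv_i$ of $F_1$ write $\sum r_i(z_i,a_i)=d(m,a)$, i.e. $\sum r_iz_i=-dm$ and $\sum r_ia_i=f(m)+da$. Attach $u_r$ in degree $n$ with $du_r=\sum r_iv_i+m$, $f'(u_r)=-a$. Then $d^2u_r=\sum r_iz_i+dm=0$, $f'(dv_i)=f(z_i)=-da_i$, and $f'(du_r)=-\sum r_ia_i+f(m)=-da$. So $f':M'\to A$ is well defined, $M'$ is cellular, and all cells have degree $\ge c+1$.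

**Step 2: the effect on cohomology.** In $M'/M$ the words of length one form $F_1\to F_0$ in degrees $n,n+1$. A word of length $k\ge2$ with a new letter has degree at least $n+(k-1)(c+1)-d_k\ge n+2$, and at least $n+3$ if $F_1=0$. The $v_i$ are cocycles modulo $M$. So $H^j(M'/M)=0$ for $j\le n$ and $H^{n+1}(M'/M)=T$. The inclusion $\mathrm{Cone}f\subset\mathrm{Cone}f'$ has quotient $(M'/M)[1]$, which gives the exact sequence
$$H^j(\mathrm{Cone}f)\to H^j(\mathrm{Cone}f')\to H^{j+1}(M'/M)\to H^{j+1}(\mathrm{Cone}f)\to H^{j+1}(\mathrm{Cone} f').$$
As $d(v_i,0)=(-z_i,-a_i)$, the connecting map $T=H^{n+1}(M'/M)\to H^{n+1}(\mathrm{Cone}f)=T$ is $-1$. Hence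
$$H^j(\mathrm{Cone}f')=0\ (j\le n),\qquad H^{n+1}(\mathrm{Cone}f)\xrightarrow{\,0\,}H^{n+1}(\mathrm{Cone}f').\tag{4}$$
If $F_1=0$, then moreover $H^{n+1}(\mathrm{Cone}f')=0$, because $(M'/M)^{n+2}=0$.

**Step 3: iteration.** If $F_1\ne0$, repeat countably often with the same $n$ and take the union; by (4) the colimit has $H^{j}(\mathrm{Cone})=0$ for $j\le n+1$. Then continue with $n+1$ (which is $\ge c+1$), and so on. The union is cellular, with levels in a countable ordinal, and maps to $A$ by a quasi-isomorphism.

**Consequence.** If $H^j(A)=0$ for $j\le c$ and $H^{c+1}(A)$ is free, there is a quasi-isomorphism $M=(O(V),d)\to A$ with $M$ cellular and $V$ in degrees $\ge c+1$. Indeed, start from $M=0$ and $n=c$: then $\mathrm{Cone}f=A$, $T=H^{c+1}(A)$, and $F_1=0$.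

## 11. The range $\dim X\le p(c-1)+2$

Let $p$ be odd, $c\ge2$, and $X$ as in Theorem 3. If $N\le c$, then $A=\bar C^*X$ is acyclic, $A\to0$ is a quasi-isomorphism, and we are done by Step 1 of Section 3. So assume $N\ge c+1$. We have $H^j(A)=0$ for $j\le c$ and for $j>N$, and $H^{c+1}(A)$ is free. (If $H_{c+1}(X;\mathbb Z)$ is finitely generated, this holds since $H^{c+1}(X;R)=\mathrm{Hom}(H_{c+1}(X;\mathbb Z),R)$.)

**Step 1: a commutative algebra from $\mathcal Q$.** The purpose is to find a commutative DGA that is equivalent to $A$ as far as operations generated in arities $<p$ can see. View $A$ as an $\mathcal S$-algebra via $\mathcal S\to\chi$. By Lemma A(4) for $\mathcal S\to\mathcal Q$ there is a $\mathcal Q$-algebra $A_{\mathcal Q}$ whose restriction to $\mathcal S$ is quasi-isomorphic to $A$. Take $M_{\mathcal Q}=(\mathcal Q(V),d)\to A_{\mathcal Q}$ as in the consequence of Section 10, and let $\Lambda=(\mathrm{Com}(V),d)$ be the commutative DGA obtained by pushing $M_{\mathcal Q}$ forward along $\mathcal Q\to\mathrm{Com}$. It is $R$-free since $2\in R^\times$: it is polynomial on the even and exterior on the odd basis elements,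 without the unit.

**Step 2: $M_{\mathcal Q}\to\Lambda$ is an isomorphism on $H^j$ for $j\le pc$.** Filter by word length in $V$ (words of length $\ge k$); $d$ preserves this. Words of length $k\ge2$ have degree at least $k(c+1)-(k-2)=kc+2$ in $\mathcal Q(V)$ and at least $k(c+1)$ in $\Lambda$, so the filtration is finite in each degree. The graded piece of the cone in word length $k$ is
$$\mathrm{Cone}(\mathcal Q(k)\to\mathrm{Com}(k))\otimes_{\Sigma_k}V^{\otimes k}$$
with the linear differential on $V$. For $k<p$, $\mathcal Q(k)=\Omega B\mathrm{Com}(k)$ and $k!$ is invertible, so the cone of $\mathcal Q(k)\to\mathrm{Com}(k)$ is a bounded acyclic complex of $R[\Sigma_k]$-projectives, hence equivariantly contractible, and the piece is acyclic. For $k\ge p$ the piece lives in degrees $\ge pc+1$. So the cone of $M_{\mathcal Q}\to\Lambda$ has no cohomology in degrees $\le pc$, which gives the claim.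

**Step 3: truncation.** Note $N\le p(c-1)+2\le pc$. Since $d\Lambda^N\subset\Lambda^{N+1}$ is free, $\Lambda^N=Z^N\oplus W$ with $Z^N$ the cocycles. Then $I=\Lambda^{>N}\oplus W$ is a dg ideal, as $\Lambda$ lives in positive degrees. Put $D=\Lambda/I$, a commutative DGA concentrated in degrees $[c+1,N]$, with $D^N=Z^N$ and $H^j(\Lambda)\cong H^j(D)$ for $j\le N$. Since $H^{>N}(M_{\mathcal Q})=0=H^{>N}(D)$, the map $M_{\mathcal Q}\to\Lambda\to D$ is a quasi-isomorphism of $\mathcal Q$-algebras. So $A$ and $D$ are quasi-isomorphic over $\mathcal S$, hence over $\mathcal P'$. By the compatibilities of Section 9, Step 2: *$A$ (via $\mathcal P'\subset\mathcal P\to\chi_2$) and $D$ (via $\mathcal P'\subset\mathcal P\to\chi_2\to\mathrm{Com}$) are quasi-isomorphic $\mathcal P'$-algebras.*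

**Step 4: extending the comparison from $\mathcal P'$ to $\mathcal P$.** This is where the bound on $N$ is used in full. By Section 10 choose a quasi-isomorphism $f:M=(\mathcal P'(V),d)\to A$ of $\mathcal P'$-algebras, $M$ cellular, with a new $V$ in degrees $\ge c+1$. By Lemma A(3) there is a quasi-isomorphism $g:M\to D$ of $\mathcal P'$-algebras. Let $M^+=(\mathcal P(V),d)\supset M$. Since $A$ and $D$ are $\mathcal P$-algebras, $f,g$ extend uniquely to $\mathcal P$-algebra maps $f^+,g^+$ on $M^+$. The quotient
$$M^+/M=\bigoplus_{k\ge p}(\mathcal P(k)/\mathcal P'(k))\otimes_{\Sigma_k}V^{\otimes k}$$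
is $R$-free, because $\mathcal P(k)/\mathcal P'(k)$ is $R[\Sigma_k]$-free. It lies in degrees
$$\ge k(c+1)-(2k-3)=k(c-1)+3\ge p(c-1)+3\ge N+1.$$
As $\mathrm{Cone}f$ is acyclic, $H^j(\mathrm{Cone}f^+)\cong H^{j+1}(M^+/M)$. This vanishes for $j<N$. For $j=N$ it is the module of cocycles in the degree-$(N+1)$ part of $M^+/M$, a submodule of a free module, hence free.

Apply Section 10 to $f^+$ with $O=\mathcal P$ and $n=N-1\ge c$. In the first step $T$ is free, so $F_1=0$, the cells have degree $N$, and afterwards $H^{\le N}(\mathrm{Cone})=0$. All later steps have $n\ge N\ge c+1$ and attach cells of degree $\ge N$. We obtain a cellular $\tilde M\supset M^+$ and a quasi-isomorphism $\tilde f:\tilde M\to A$ of $\mathcal P$-algebras extending $f^+$, with all new cells in degrees $\ge N$. Had the first $T$ not been free, relation cells $u_r$ of degree $N-1$ would have appeared, and the next sentence would not apply to them. Extend $g^+$ to $\tilde g:\tilde M\to D$ by sending all new cells to $0$: this is compatible with $d$, since the differential of a new cell has degree $\ge N+1$ and $D^{>N}=0$.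

**Step 5: conclusion of the proof of Theorem 3.** Since $f=\tilde f|_M$ and $\tilde f$ are quasi-isomorphisms, so is the inclusion $M\subset\tilde M$. Since $g=\tilde g|_M$ is a quasi-isomorphism, so is $\tilde g$. Thus
$$A\xleftarrow{\ \tilde f\ }\tilde M\xrightarrow{\ \tilde g\ }D$$
are quasi-isomorphisms of $\mathcal P$-algebras. The map $\mathcal P\to\chi_2$ is a quasi-isomorphism of admissible operads, so by Lemma A(4) $A$ and $D$ are quasi-isomorphic as $\chi_2$-algebras. Adding units as in Section 3, $C^*X=R\oplus A$ is quasi-isomorphic, as an $E_2$ DGA, to the commutative DGA $R\oplus D$. $\blacksquare$
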